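\title{Non-isomorphic rank one transformations with isomorphic Cartesian powers}

\begin{abstract}
We construct a family $T_\varepsilon$, $\varepsilon\in\{0,1\}^{\mathbb N}$, of rank one transformations of a non-atomic probability space whose $d$-fold Cartesian powers are all isomorphic, for every $d\ge2$ and for the countable power, while no member of the family is a factor of another. The transformations are skew products over an odometer and differ from each other by translations of order two in the fiber. Such a translation can be undone by a function that counts time modulo $2$. The construction is arranged so that such a function exists for a pair of independent points, whereas a single point cannot supply one.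
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{transformation} is an invertible measure-preserving map $T$ of a standard (Lebesgue) probability space $(X,\mathcal B,\mu)$. A transformation $S$ of $(X',\mathcal B',\mu')$ is a \emph{factor} of $T$ if there is a measurable map $\Psi:X\to X'$ with $\mu(\Psi^{-1}Y)=\mu'(Y)$ for all $Y\in\mathcal B'$ and $\Psi T=S\Psi$ almost everywhere. If $\Psi$ can be chosen invertible, then $T$ and $S$ are \emph{isomorphic}, and we write $T\cong S$. For $d\ge2$ the \emph{Cartesian power} $T^{\times d}=T\times\cdots\times T$ acts on $(X^d,\mu^{\otimes d})$ by moving $d$ independent points simultaneously; $d=\infty$ stands for the countable power.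

A \emph{tower} of height $H$ with base $B\in\mathcal B$ is a family of pairwise disjoint sets $B,TB,\dots,T^{H-1}B$, its \emph{levels}. The transformation $T$ is of \emph{rank one} if there is a sequence of towers, with bases $B_j$ and heights $H_j$, such that for every $Y\in\mathcal B$ and every $\beta>0$, for all sufficiently large $j$ some union $Y_j$ of levels of the $j$th tower satisfies $\mu(Y\,\triangle\,Y_j)<\beta$. In other words, the partitions of $X$ into the levels of the $j$th tower and the remainder tend to the partition into points. The choice $Y=X$ shows that the measure of the remainder tends to $0$. Inside a tower $T$ moves each level one step up, so at the resolution of the $j$th tower a rank one transformation looks like a single finite piece of orbit.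

The following question is posed in \cite{rankone}.

\begin{quote}
Let $T$ and $S$ be rank one transformations of a standard probability space such that $T^{\times d}\cong S^{\times d}$ for some $d\ge2$. Must $T$ and $S$ be isomorphic?
\end{quote}

The simplest examples suggest that they must. If $T$ is a cyclic permutation of $H$ points of equal mass, every orbit of $T^{\times d}$ has length $H$, so the power determines $T$. The same happens for an odometer, the map $z\mapsto z+1$ on a compact group $O$ recalled in Section~\ref{sec:prelim}. The change of variables $(z_1,\dots,z_d)\mapsto(z_1,z_2-z_1,\dots,z_d-z_1)$ turns $T^{\times d}$ into $T\times\mathrm{Id}$, so the ergodic components of $T^{\times d}$ are copies of $T$; an isomorphism of powers matches ergodic components with ergodic components, and two odometers with isomorphic powers are isomorphic. Since a rank one transformation resembles a single long cycle at every finite resolution, one may expect the same answer in general. There is, however, a reason for doubt. In general the visible copy of $T$ inside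 $T\times T$ is the diagonal, which is a null set when $\mu$ has no atoms, and an isomorphism of the squares need not be defined there. The answer to the question is in fact negative.

\begin{theorem}\label{thm:main}
There is a family $(T_\varepsilon)_{\varepsilon\in\{0,1\}^{\mathbb N}}$ of transformations of a standard non-atomic probability space such that
\begin{enumerate}
\item[(i)] every $T_\varepsilon$ is of rank one;
\item[(ii)] $T_\varepsilon^{\times d}\cong T_{\varepsilon'}^{\times d}$ for all $\varepsilon,\varepsilon'$ and all $2\le d\le\infty$;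
\item[(iii)] if $\varepsilon\ne\varepsilon'$, then $T_{\varepsilon'}$ is not a factor of $T_\varepsilon$; in particular $T_\varepsilon$ and $T_{\varepsilon'}$ are not isomorphic.
\end{enumerate}
\end{theorem}

Thus $T=T_{(0,0,\dots)}$ and $S=T_{(1,1,\dots)}$ are rank one transformations with $T^{\times d}\cong S^{\times d}$ for every $d\ge2$, and $T\not\cong S$.

Section~\ref{sec:idea} explains the mechanism and reduces it to a guessing game on a finite cyclic group. The family is built in Section~\ref{sec:construction}, and parts (i), (ii), (iii) are proved in Sections~\ref{sec:rank}, \ref{sec:powers} and \ref{sec:factors}.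

\section{Odometers and standard facts}\label{sec:prelim}

We write $\mathbb N=\{0,1,2,\dots\}$, $\mathbb T=\mathbb R/\mathbb Z$, $e(t)=e^{2\pi i t}$ and $\mathbb Z_2=\mathbb Z/2\mathbb Z$. For $v\in\mathbb Z_2$ the element $\frac12v\in\mathbb T$ is well defined and additive in $v$. Intervals of digits and of indices are intervals of integers.

A transformation $T$ is \emph{ergodic} if every $T$-invariant measurable set has measure $0$ or $1$; equivalently, every $T$-invariant measurable function is constant almost everywhere.

\begin{lemma}\label{lem:ergodic}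
A rank one transformation is ergodic.
\end{lemma}

\begin{proof}
Let $Y$ be invariant, let $X_j$ be the union of the levels of the $j$th tower, and choose unions of levels $Y_j$ with $\mu(Y\triangle Y_j)\to0$. By invariance $Y$ occupies the same proportion $v_j$ of every level of the $j$th tower. Each level is either contained in $Y_j$ or disjoint from it, so $Y\triangle Y_j$ occupies a proportion at least $\min(v_j,1-v_j)$ of it. Hence $\min(v_j,1-v_j)\,\mu(X_j)\le\mu(Y\triangle Y_j)\to0$. Since $\mu(X_j)\to1$ and $\mu(Y\cap X_j)=v_j\,\mu(X_j)$, we have $v_j\to\mu(Y)$, and so $\min(\mu(Y),1-\mu(Y))=0$.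
\end{proof}

Let $L_0,L_1,\dots$ be integers $\ge2$, and put $S_0=1$, $S_{i+1}=L_iS_i$. The compact abelian group $O=\varprojlim\mathbb Z/S_i\mathbb Z$ consists of the expansions $z=\sum_ic_i(z)S_i$ with \emph{digits} $c_i(z)\in[0,L_i)$. We put $s_N(z)=\sum_{i<N}c_i(z)S_i\in[0,S_N)$; this is the residue of $z$ modulo $S_N$. Addition is performed with carries:
\begin{equation}\label{eq:carry}
c_i(z+\zeta)=c_i(z)+c_i(\zeta)+\rho_i-L_i\rho_{i+1},\qquad \rho_0=0,\quad\rho_i\in\{0,1\},
\end{equation}
where the carry $\rho_i$ depends only on the digits of $z$ and $\zeta$ of index $<i$. Under Haar measure the digits are independent and uniformly distributed. We denote by $\mathbb P$ the Haar measure of $O$, of $O\times O$ and of $O\times\mathbb Z_2$. The \emph{odometer} is the map $z\mapsto z+1$. It is of rank one: the sets $\{s_N=t\}$, $0\le t<S_N$, are the levels of a tower with empty remainder.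

The integers form a countable, hence null, subgroup $\mathbb Z\subset O$, and we always take $z\in O\setminus\mathbb Z$. If $z\neq-1$, some digit of $z$ is not maximal, and adding $1$ changes no digit beyond the first such one. Consequently, for $z\in O\setminus\mathbb Z$ and $t\in\mathbb Z$ the points $z$ and $z+t$ differ in finitely many digits only.

\begin{lemma}\label{lem:cont}
Let $F\in L^2(O\times\mathbb Z_2)$ and $\beta>0$. There is $N_0$ such that $\int|F(Jz,g)-F(z,g)|^2\,d\mathbb P\le\beta^2$ for every measure-preserving map $J:O\to O$ that changes no digit of index $<N_0$.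
\end{lemma}

\begin{proof}
Functions of $g$ and of finitely many digits are dense in $L^2$, so there are $N_0$ and a function $\tilde F$ of $g$ and the digits of index $<N_0$ with $\|F-\tilde F\|_2\le\beta/2$. Then $\tilde F(Jz,g)=\tilde F(z,g)$, and the function $F(Jz,g)-\tilde F(Jz,g)$ has the same norm as $F-\tilde F$.
\end{proof}

Finally, if $Q$ preserves a probability measure on a space $\Omega$ and $\psi_\xi$, $\xi\in\Omega$, are measure-preserving maps of a second space depending measurably on $\xi$, then the \emph{skew product} $(\xi,y)\mapsto(Q\xi,\psi_\xi y)$ preserves the product measure, by Fubini's theorem.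

\section{The idea: borrowing a clock}\label{sec:idea}

Nothing in this section is needed for the formal proof.

\subsection*{A half-turn and a clock}
Let $Q$ be a transformation of $\Omega$, let $\varphi:\Omega\to\mathbb T$ be measurable, and for $\varepsilon\in\{0,1\}$ put
\[
T_\varepsilon(\xi,\theta)=\bigl(Q\xi,\ \theta+\varphi(\xi)+\tfrac12\varepsilon\bigr)\quad\text{on }\Omega\times\mathbb T .
\]
After $t$ steps the orbits of a point under $T_0$ and under $T_1$ differ by $\frac12t$, so to pass from one to the other we want to know the parity of time. Call a measurable $h:\Omega\to\mathbb Z_2$ a \emph{clock} for $Q$ if $h(Q\xi)=h(\xi)+1$ almost everywhere; equivalently, $(-1)^h$ is an eigenfunction with eigenvalue $-1$. Given a clock, the map $V(\xi,\theta)=(\xi,\theta+\frac12h(\xi))$ satisfies $VT_0=T_1V$, since both sides send $(\xi,\theta)$ to $(Q\xi,\theta+\varphi(\xi)+\frac12h(\xi)+\frac12)$. For the squares a clock for $Q\times Q$ suffices: add $\frac12h$ to both circle coordinates. So we look for a base $Q$ in which a point cannot tell the parity of time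 by itself, but can read it off a second, independent point.

\subsection*{Why the fiber has to move}
Take an odometer with all $L_i$ odd and let $Q(z,g)=(z+1,g+1+\eta(z))$ on $O\times\mathbb Z_2$. For $\eta=0$ the coordinate $g$ is a clock. To spoil it, choose functions $\delta_i:[0,L_i)\to\mathbb Z_2$ and let $\eta(z)=E(z+1)-E(z)$ be the increment of the formal series $E(z)=\sum_i\delta_i(c_i(z))$. The increment is a finite sum even when the series diverges. Formally $g-E(z)$ is a clock, but if infinitely many terms are nonzero it is not a function.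

The natural candidate for a borrowed clock reads the time from the second point $(z',g')$ and has the form $g'+D(z',z)$. It is a clock for $Q\times Q$ if $D(z'+1,z+1)=D(z',z)-\eta(z')$ almost everywhere. But $\zeta=z'-z$ is conserved, so by Fubini's theorem there is a $\zeta$ for which $D_\zeta(z')=D(z',z'-\zeta)$ satisfies $D_\zeta(z'+1)=D_\zeta(z')-\eta(z')$ for almost every $z'$, and then $g+D_\zeta(z)$ is a clock for $Q$ itself. Nothing has been gained.

The way out is to replace the circle by $\mathbb T^{\mathbb Z}$ and to shift the coordinates as time passes: the new value of $\theta_j$ is $\theta_{j+\alpha(z)}+\varphi_j(z)+\frac12\varepsilon$, with an integer $\alpha(z)$. The half-turn added to $\theta_j$ may now depend on $j$, and the requirement on $h$ becomes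
\[
h\bigl(Q(z',g'),z+1,j\bigr)=h\bigl(z',g',z,j+\alpha(z)\bigr)+1 .
\]
A value that sits at place $j$ over $z$ moves to place $j-\alpha(z)$ over $z+1$. Let $\alpha$ be the increment of a second formal series $a(z)=\sum_iG_iw_i(c_i(z))$, where $w_i(c)$ is the number of the piece containing $c$ in a partition of $[0,L_i)$ into intervals, called windows. Then $a(z)+j$ is formally conserved, and if the $G_i$ grow fast it is a mixed radix expansion from which the windows $w_i(c_i(z))$ with large $i$ can be read. We may therefore look for $h$ in the form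
\[
g'-\sum_i\bigl(\delta_i(c_i(z'))-\text{guess}_i\bigr),
\]
where the $i$th guess uses only conserved information: the window of $c_i(z)$ and the difference $z'-z$. The series converges when all but finitely many guesses are right. A single point can try the same with $z'=z$, and then it knows only the window of its own digit. We need windows for which the single point guesses wrong infinitely often and the pair does not.

\subsection*{One stage, by hand}

\begin{example}\label{ex:game}
Let $b\ge2$ and $L=2b^2+1$. Identify $\mathbb Z/L\mathbb Z$ with $[0,L)$, let $\delta$ be the indicator of $[b,2b)$, and take as windows the interval $[0,2b)$ and the $L-2b$ remaining single points. Let $c,c'$ be independent and uniform.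

\emph{First game: guess $\delta(c)$ from the window of $c$.} On the window $[0,2b)$ the function $\delta$ takes each value $b$ times. Every rule is wrong for at least $b$ values of $c$, that is, with probability at least $b/L$.

\emph{Second game: guess $\delta(c')$ from the window of $c$ and from $y=c'-c$.} Replace the unknown $c$ by the left endpoint $o$ of its window and guess $\delta(o+y)$. If $c\ge2b$, then $o=c$ and the guess is right. If $c<2b$, then $o=0$, and the guess is wrong when exactly one of $y$, $y+c$ lies in $[b,2b)$. The arcs $[b,2b)$ and $[b-c,2b-c)$ share $\max(b-c,0)$ points, so this happens for $2\min(c,b)$ values of $y$. As $y$ is uniform and independent of $c$, the probability of error is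
\[
\frac1{L^2}\sum_{c=0}^{2b-1}2\min(c,b)=\frac{b(b-1)+2b^2}{L^2}=\frac{3b^2-b}{(2b^2+1)^2}.
\]
For $b=3$ we have $L=19$, and the two probabilities are $57/361$ and $24/361$.
\end{example}

The first error is of order $1/b$, and the second is of order $1/b^2$, because it requires two independent unlikely events: $c$ lies in the long window, and $c'$ lies near the arc where $\delta=1$. With $b=b_i$ growing linearly in $i$, the series $\sum1/b_i$ diverges and $\sum1/b_i^2$ converges, which is the separation we need.

Two ingredients remain. The translations $\varphi_j$ will be multiples of $1/p$ for distinct primes $p$, one prime for each coordinate at each stage. They make long pieces of orbit fill the fiber, which gives rank one, and they mark each coordinate by its own frequency, which forces a factor map to send coordinates to coordinates. To give them room, every point of Example~\ref{ex:game} is replaced by a long block of consecutive digits. Finally, we take countably many rows of coordinates $\theta_{r,j}$, $r\in\mathbb N$, and decide for each row whether to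 add the half-turn; this produces a whole family, while one row would suffice to answer the question.

\section{The construction}\label{sec:construction}

\subsection*{Parameters}
For $i\in\mathbb N$ put $b_i=2i+3$ and $K_i=2b_i^2-2b_i+1$; stage $i$ will have $K_i+1$ windows. Put $A_0=0$ and
\[
G_i=A_i+2i+1,\qquad A_{i+1}=A_i+K_iG_i,\qquad I_i=[-i,A_i+i].
\]
The interval $I_i$ has exactly $G_i$ elements. Hence the translates $I_i+wG_i$, $0\le w\le K_i$, are pairwise disjoint, and their union is $[-i,A_{i+1}+i]\subset I_{i+1}$.

For each $i$ choose distinct odd primes $p^{(i)}_{r,n}>i+1$ indexed by the pairs $(r,n)$ with $0\le r\le i$ and $n\in I_i$. Put $\kappa^{(i)}_{r,n}=1/p^{(i)}_{r,n}$ for these pairs and $\kappa^{(i)}_{r,n}=0$ for all other $(r,n)\in\mathbb N\times\mathbb Z$. Let $\Pi_i$ be the product of these primes and $q_i=2\Pi_i$. Choose an odd integer $f_i\ge(i+1)q_i$ and put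
\[
\ell_i=b_if_i,\qquad L_i=2\ell_i+K_if_i=f_i(2b_i^2+1).
\]
The numbers $\Pi_i$, $\ell_i$, $L_i$ and $S_i=L_0\cdots L_{i-1}$ are all odd. From now on $O$ is the group of Section~\ref{sec:prelim} for these $L_i$.

\subsection*{Windows and segments}
Partition $[0,L_i)$ into the \emph{special window} $W_{i,0}=[0,2\ell_i)$ and the ordinary windows $W_{i,w}=[2\ell_i+(w-1)f_i,\,2\ell_i+wf_i)$, $1\le w\le K_i$; see Figure~\ref{fig:windows}. Let $w_i(c)$ be the number of the window that contains $c$, let $o_{i,w}=\min W_{i,w}$, and let $\delta_i$ be the indicator of $[\ell_i,2\ell_i)$, with values in $\mathbb Z_2$. The \emph{segments} of stage $i$ are $[0,\ell_i)$, $[\ell_i,2\ell_i)$ and the ordinary windows. Both $w_i$ and $\delta_i$ are constant on each segment, and $w_i(0)=\delta_i(0)=0$. There are $K_i+2\le2b_i^2+1=L_i/f_i$ segments. Therefore, if we exclude at most $M$ values of the digit $c_i$ in each segment, the excluded set has probability at most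
\begin{equation}\label{eq:excluded}
(K_i+2)\frac{M}{L_i}\le\frac{M}{f_i}\le\frac{M}{(i+1)q_i}.
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.58cm,y=0.58cm]
\fill[gray!35] (3,0) rectangle (6,1);
\draw (0,0) rectangle (19,1);
\draw[dashed] (3,0)--(3,1);
\foreach \x in {6,...,18} \draw (\x,0)--(\x,1);
\node[below] at (0,0) {$0$};
\node[below] at (3,0) {$\ell_0$};
\node[below] at (6,0) {$2\ell_0$};
\node[below] at (19,0) {$L_0$};
\draw[|-|] (0,1.4)--(6,1.4);
\node[above] at (3,1.4) {$W_{0,0}$};
\draw[|-|] (6,1.4)--(7,1.4);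
\node[above] at (6.7,1.4) {$W_{0,1}$};
\draw[|-|] (18,1.4)--(19,1.4);
\node[above] at (18.5,1.4) {$W_{0,13}$};
\end{tikzpicture}
\caption{The range $[0,L_0)$ of the digit $c_0$, drawn to scale ($b_0=3$, $K_0=13$, $L_0=19f_0$). The special window $W_{0,0}$ has length $2\ell_0=6f_0$, and the function $\delta_0$ equals $1$ exactly on its shaded second half. The thirteen ordinary windows have length $f_0$.}
\label{fig:windows}
\end{figure}

For $z\in O$, $r\in\mathbb N$, $j\in\mathbb Z$ define the partial sums
\[
a_N(z)=\sum_{i<N}G_i\,w_i(c_i(z)),\qquad E_N(z)=\sum_{i<N}\delta_i(c_i(z))\in\mathbb Z_2,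
\]
\[
R_N(z,r,j)=\sum_{i<N}\kappa^{(i)}_{r,a_i(z)+j}\,c_i(z)\in\mathbb T .
\]
They depend only on $s_N(z)$. Since $A_N=\sum_{i<N}K_iG_i$, we have $0\le a_N(z)\le A_N$, and hence
\begin{equation}\label{eq:inI}
a_N(z)+j\in I_N\qquad\text{whenever }|j|\le N .
\end{equation}

\subsection*{The transformations}
Let $\Theta=\mathbb T^{\mathbb N\times\mathbb Z}$ and $X=O\times\mathbb Z_2\times\Theta$ with Haar measure $\mu$. This is a compact metrizable group without atoms, so $(X,\mu)$ is a standard non-atomic probability space. Points are written $x=(z,g,\theta)$. The model for $T_\varepsilon$ is the rotation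
\[
U_\varepsilon(z,g,\theta)=\bigl(z+1,\ \tau_\varepsilon(g,\theta)\bigr),\qquad \tau_\varepsilon(g,\theta)=\bigl(g+1,\ (\theta_{r,n}+\tfrac12\varepsilon_r)_{r,n}\bigr).
\]
The models have the clock $g$ and are therefore all isomorphic. We obtain $T_\varepsilon$ by viewing $U_\varepsilon$ through a sequence of changes of coordinates that does not converge.

For a digit $c\in[0,L_i)$ let $\phi_{i,c}$ be the map of the fiber $\mathbb Z_2\times\Theta$ that flips $g$ if $\delta_i(c)=1$, rotates the coordinates, and then shifts them according to the window of $c$: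
\begin{equation}\label{eq:phi}
\phi_{i,c}(g,\theta)=(g-\delta_i(c),\theta'),\qquad \theta'_{r,\,n+G_iw_i(c)}=\theta_{r,n}-\kappa^{(i)}_{r,n}\,c .
\end{equation}
It is invertible and preserves Haar measure. It commutes with every $\tau_\varepsilon$, because the translation $\frac12\varepsilon_r$ does not depend on $n$. Also $\phi_{i,0}$ is the identity. Define the \emph{$N$th chart} $\Phi_N:X\to X$ by
\[
\Phi_N(z,g,\theta)=\bigl(z,\Phi_N^z(g,\theta)\bigr),\qquad\Phi_N^z=\phi_{N-1,c_{N-1}(z)}\circ\cdots\circ\phi_{0,c_0(z)},
\]
and write $\Phi_Nx=(z,\gamma^N(x),\vartheta^N(x))$. Induction on $N$, using $a_{N+1}(z)=a_N(z)+G_Nw_N(c_N(z))$ in \eqref{eq:phi}, gives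
\begin{equation}\label{eq:chart}
\gamma^N(x)=g-E_N(z),\qquad\vartheta^N_{r,\,a_N(z)+j}(x)=\theta_{r,j}-R_N(z,r,j).
\end{equation}
Thus the coordinate with index $j$ has index $n=a_N(z)+j$ in the $N$th chart.

\begin{lemma}\label{lem:iter}
For each $\varepsilon$ there is a transformation $T_\varepsilon$ of $(X,\mu)$ with the following property. If $t\in\mathbb Z$ and $z$, $z+t$ have the same digits of index $\ge N$, then $T_\varepsilon^tx=\Phi_N^{-1}U_\varepsilon^t\Phi_Nx$, that is,
\begin{equation}\label{eq:inchart}
\gamma^N(T^t_\varepsilon x)=\gamma^N(x)+t,\qquad\vartheta^N_{r,n}(T_\varepsilon^tx)=\vartheta^N_{r,n}(x)+\tfrac12\varepsilon_rt ,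
\end{equation}
and the odometer coordinate of $T_\varepsilon^tx$ is $z+t$.
\end{lemma}

\begin{proof}
The map $\Phi_N^{-1}U_\varepsilon^t\Phi_N$ sends the fiber over $z$ to the fiber over $z+t$ by $(\Phi_N^{z+t})^{-1}\tau_\varepsilon^t\Phi_N^z$. If $c_N(z+t)=c_N(z)=c$, then
\[
(\Phi_{N+1}^{z+t})^{-1}\tau_\varepsilon^t\Phi_{N+1}^z=(\Phi_N^{z+t})^{-1}\phi_{N,c}^{-1}\,\tau_\varepsilon^t\,\phi_{N,c}\Phi_N^z=(\Phi_N^{z+t})^{-1}\tau_\varepsilon^t\Phi_N^z .
\]
So $\Phi_N^{-1}U_\varepsilon^t\Phi_Nx$ has the same value $T^{(t)}x$ for all $N$ such that $z$ and $z+t$ agree in the digits of index $\ge N$; such $N$ exist for $z\notin\mathbb Z$. For given $x,t,t'$ and one large $N$ we get $T^{(t)}T^{(t')}x=\Phi_N^{-1}U_\varepsilon^{t}U_\varepsilon^{t'}\Phi_Nx=T^{(t+t')}x$, and $T^{(0)}$ is the identity. Hence $T_\varepsilon=T^{(1)}$ is invertible and $T_\varepsilon^t=T^{(t)}$. It is a skew product over the odometer with measure-preserving fiber maps, so it preserves $\mu$.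
\end{proof}

Substituting \eqref{eq:chart} into \eqref{eq:inchart} we obtain the formula in the original coordinates: with $N$ as in the lemma, $z'=z+t$ and $\alpha=a_N(z')-a_N(z)$, we have $T_\varepsilon^t(z,g,\theta)=(z',g',\theta')$, where
\begin{equation}\label{eq:iter}
\begin{aligned}
g'&=g+t+E_N(z')-E_N(z),\\
\theta'_{r,j}&=\theta_{r,j+\alpha}+R_N(z',r,j)-R_N(z,r,j+\alpha)+\tfrac12\varepsilon_rt .
\end{aligned}
\end{equation}
For $t=1$ and $N$ large, the increments $\alpha(z)=a_N(z+1)-a_N(z)$ and $\eta(z)=E_N(z+1)-E_N(z)$ do not depend on $N$, and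
\begin{equation}\label{eq:onestep}
T_\varepsilon(z,g,\theta)=\Bigl(Q(z,g),\ \bigl(\theta_{r,j+\alpha(z)}+\varphi_{r,j}(z)+\tfrac12\varepsilon_r\bigr)_{r,j}\Bigr),
\end{equation}
where $Q(z,g)=(z+1,g+1+\eta(z))$ and $\varphi_{r,j}(z)=R_N(z+1,r,j)-R_N(z,r,j+\alpha(z))$ do not involve $\varepsilon$. By \eqref{eq:iter}, $T_\varepsilon^t$ does not depend on $\varepsilon$ when $t$ is even: only odd times can distinguish the members of the family.

Two special cases of Lemma~\ref{lem:iter} carry the rest of the proof.

\begin{lemma}\label{lem:moves}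
Let $x=(z,g,\theta)$, $t\in\mathbb Z$ and $z'=z+t$.
\begin{enumerate}
\item[(a)] If $z,z'$ have the same digits of index $>N$, and $c_N(z)$ and $c_N(z')=c_N(z)+k$ lie in one segment, then
\[
\gamma^N(T_\varepsilon^tx)=\gamma^N(x)+t,\qquad\vartheta^N_{r,n}(T^t_\varepsilon x)=\vartheta^N_{r,n}(x)+k\kappa^{(N)}_{r,n}+\tfrac12\varepsilon_rt .
\]
\item[(b)] If $c_i(z)$ and $c_i(z')$ lie in one window for every $i$, then $T_\varepsilon^tx=(z',g',\theta')$ with
\[
g'=g+t+\sum_i\bigl(\delta_i(c_i(z'))-\delta_i(c_i(z))\bigr),
\]
\[
\theta'_{r,j}=\theta_{r,j}+\sum_i\kappa^{(i)}_{r,a_i(z)+j}\bigl(c_i(z')-c_i(z)\bigr)+\tfrac12\varepsilon_rt ,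
\]
both sums being finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $c=c_N(z)$, and let $w$, $\delta$ be the values of $w_N$, $\delta_N$ on the segment. By \eqref{eq:phi}, $\gamma^{N+1}=\gamma^N-\delta$ at both $x$ and $T^t_\varepsilon x$, while $\vartheta^{N+1}_{r,n+G_Nw}$ equals $\vartheta^N_{r,n}-\kappa^{(N)}_{r,n}c$ at $x$ and $\vartheta^N_{r,n}-\kappa^{(N)}_{r,n}(c+k)$ at $T_\varepsilon^tx$. Apply \eqref{eq:inchart} in the chart $N+1$.

(b) Here $a_i(z')=a_i(z)$ for all $i$, so $\alpha=0$ in \eqref{eq:iter}, and the sums $R_N(z',r,j)$ and $R_N(z,r,j)$ have the same coefficients.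
\end{proof}

\section{Rank one}\label{sec:rank}

We prove part (i) of Theorem~\ref{thm:main}. The odometer coordinate is resolved by towers of height $S_N$; the difficulty is that a single tower must also resolve $g$ and more and more of the circle coordinates. This is what the primes achieve. For instance, the translates of the box $[0,\frac13)\times[0,\frac15)$ by $k(\frac13,\frac15)$, $0\le k<15$, tile $\mathbb T^2$, because $k\mapsto(k\bmod3,k\bmod5)$ is a bijection. By Lemma~\ref{lem:moves}(a), as the digit $c_N$ advances by $k$ inside a segment, the coordinates of the $N$th chart are translated in just this way, and the modulus $2$ takes care of $g$.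

Fix $\varepsilon$ and $N$, and write $T=T_\varepsilon$, $p_{r,n}=p^{(N)}_{r,n}$, $q=q_N$. The pair $(r,n)$ ranges over $r\le N$, $n\in I_N$. Let $B_N$ be the set of $x=(z,g,\theta)$ such that $s_N(z)=0$, the numbers $c_N(z),c_N(z)+1,\dots,c_N(z)+q-1$ lie in one segment, $g=0$, and $\theta_{r,n}\in[0,1/p_{r,n})$ modulo $1$ for all $(r,n)$. Let $H_N=qS_N$. Note that $\Phi_Nx=x$ when $s_N(z)=0$, since all $\phi_{i,0}$ are the identity.

To every point $x\in X$ we attach the height that it should have in the tower. The numbers $2$ and $p_{r,n}$ are distinct primes with product $q$, so by the Chinese remainder theorem there is exactly one integer $k(x)\in[0,q)$ with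
\begin{equation}\label{eq:address}
\begin{gathered}
k(x)\equiv\gamma^N(x)-s_N(z)\pmod2,\\
\vartheta^N_{r,n}(x)-\tfrac12\varepsilon_r\gamma^N(x)\in\Bigl[\frac{k(x)}{p_{r,n}},\frac{k(x)+1}{p_{r,n}}\Bigr)\ \text{ modulo }1\quad\text{for all }(r,n).
\end{gathered}
\end{equation}
Put $t(x)=k(x)S_N+s_N(z)\in[0,H_N)$. As $S_N$ is odd, $t(x)\equiv k(x)+s_N(z)\equiv\gamma^N(x)\pmod 2$.

\emph{The levels are disjoint.} Let $x\in B_N$ and $x'=T^tx$ with $t=kS_N+s$, $0\le k<q$, $0\le s<S_N$. Then $z'=z+t$ has $s_N(z')=s$, $c_N(z')=c_N(z)+k$ in the segment of $c_N(z)$, and the same higher digits as $z$. Lemma~\ref{lem:moves}(a) gives $\gamma^N(x')=t\equiv k+s\pmod2$ and $\vartheta^N_{r,n}(x')-\frac12\varepsilon_r\gamma^N(x')=\theta_{r,n}+k/p_{r,n}$. So $k$ satisfies \eqref{eq:address} at $x'$, and $t=t(x')$. A point therefore lies in at most one of the sets $T^tB_N$, $0\le t<H_N$.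

\emph{The tower is large.} Let $x'=(z',g',\theta')$ be such that all integers within distance $q-1$ of $c_N(z')$ lie in one segment. Put $k=k(x')$, $t=t(x')$ and $x=T^{-t}x'=(z,g,\theta)$. Then $z=z'-kS_N-s_N(z')$ has $s_N(z)=0$, $c_N(z)=c_N(z')-k$ and the same higher digits as $z'$, and $c_N(z),\dots,c_N(z)+q-1$ lie within distance $q-1$ of $c_N(z')$. By Lemma~\ref{lem:moves}(a), $g=\gamma^N(x')-t=0$ and $\theta_{r,n}=\vartheta^N_{r,n}(x')-\frac12\varepsilon_rt-k/p_{r,n}\in[0,1/p_{r,n})$. Thus $x\in B_N$, and $x'$ lies in the tower. Fewer than $2q$ values of $c_N$ per segment are excluded, so by \eqref{eq:excluded} the remainder has measure at most $2/(N+1)$. This is where $f_N\ge(N+1)q_N$ is used.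

\emph{The levels are small.} On a level, $t(x)$ is constant. Hence $s_N(z)$, $k(x)$ and $\gamma^N(x)$ are constant, and so are $a=a_N(z)$, $R_N(z,r,j)$ and $g=\gamma^N(x)+E_N(z)$. For $r\le N$ and $|j|\le N$ we have $n=a+j\in I_N$ by \eqref{eq:inI}, so by \eqref{eq:chart} and \eqref{eq:address} the coordinate $\theta_{r,j}=\vartheta^N_{r,n}(x)+R_N(z,r,j)$ stays in an arc of length $1/p_{r,n}<1/(N+1)$. Consequently, in a metric that induces the product topology of $X$, the largest diameter of a level of the $N$th tower tends to $0$ as $N\to\infty$.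

\emph{Approximation.} Let $Y\subset X$ be measurable and $\beta>0$. Continuous functions are dense in $L^1(\mu)$; choose a continuous real $\psi$ with $\|\mathbf 1_Y-\psi\|_1<\beta$. By uniform continuity, for all large $N$ there is a function $\tilde\psi$, constant on the levels of the $N$th tower, with $|\psi-\tilde\psi|<\beta$ on the tower. Let $Y_N$ be the union of the levels on which $\tilde\psi\ge\frac12$. At a point of the tower that belongs to $Y\triangle Y_N$ we have $|\mathbf 1_Y-\tilde\psi|\ge\frac12$. Hence $\mu(Y\triangle Y_N)\le2(\beta+\beta)+2/(N+1)$, which is less than $5\beta$ for large $N$. So $T_\varepsilon$ is of rank one, and by Lemma~\ref{lem:ergodic} it is ergodic.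

\section{The Cartesian powers are isomorphic}\label{sec:powers}

We prove part (ii). The main point is the borrowed clock.

\begin{lemma}\label{lem:clock}
There is a measurable function $h:(O\times\mathbb Z_2)\times O\times\mathbb Z\to\mathbb Z_2$ such that for almost every $(z',z)\in O\times O$, both $g'\in\mathbb Z_2$ and all $j\in\mathbb Z$,
\begin{equation}\label{eq:clock}
h\bigl(Q(z',g'),z+1,j\bigr)=h\bigl(z',g',z,j+\alpha(z)\bigr)+1 .
\end{equation}
\end{lemma}

\begin{proof}
As long as no digit of index $\ge N$ changes, $g'-E_N(z')$ counts time, while $\zeta=z'-z$ and the chart index $n=a_N(z)+j$ are conserved. So for any function $C_N:O\times\mathbb Z\to\mathbb Z_2$ we may try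
\[
h_N(z',g',z,j)=g'-E_N(z')+C_N\bigl(z'-z,\ a_N(z)+j\bigr).
\]
Indeed, if $N$ is so large that $\eta(z')=E_N(z'+1)-E_N(z')$ and $\alpha(z)=a_N(z+1)-a_N(z)$, then
\begin{equation}\label{eq:clockN}
\begin{aligned}
h_N\bigl(Q(z',g'),z+1,j\bigr)&=g'+1-E_N(z')+C_N\bigl(z'-z,\ a_N(z)+\alpha(z)+j\bigr)\\
&=h_N\bigl(z',g',z,j+\alpha(z)\bigr)+1 .
\end{aligned}
\end{equation}
We choose $C_N$ as the sum of the guesses of the second game in Example~\ref{ex:game}, so that $h_N$ converges. Let $C_0=0$. If $n=n'+wG_N$ with $n'\in I_N$ and $0\le w\le K_N$ (such a representation is unique if it exists), put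
\[
C_{N+1}(\zeta,n)=C_N(\zeta,n')+\delta_N\bigl((o_{N,w}+c_N(\zeta))\bmod L_N\bigr),
\]
and put $C_{N+1}(\zeta,n)=0$ for all other $n$.

Fix $j$ and let $N\ge|j|$. With $w=w_N(c_N(z))$ and $n'=a_N(z)+j$, we have $n'\in I_N$ by \eqref{eq:inI} and $a_{N+1}(z)+j=n'+wG_N$. So the recursion reads the true window of $c_N(z)$, and
\begin{equation}\label{eq:increment}
h_{N+1}-h_N=\delta_N\bigl((o_{N,w}+c_N(\zeta))\bmod L_N\bigr)-\delta_N(c_N(z')).
\end{equation}
By \eqref{eq:carry} applied to $z'=z+\zeta$, we have $c_N(z')\equiv y+D\pmod{L_N}$, where $y=o_{N,w}+c_N(\zeta)$ and $D=c_N(z)-o_{N,w}+\rho_N\in[0,|W_{N,w}|]$. If $(z',z)$ is Haar distributed on $O\times O$, so is $(\zeta,z)$. Condition on $z$ and on the digits of $\zeta$ of index $<N$. Then $w$ and $D$ are fixed, and $y$ is uniform modulo $L_N$. The function $\delta_N$ is the indicator of an arc of $\mathbb Z/L_N\mathbb Z$, and moving an arc by one step changes it in at most two points, so $\delta_N(y+D)\ne\delta_N(y)$ for at most $2D$ residues $y$. The conditional probability that $h_{N+1}\neq h_N$ is thus at most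 $2|W_{N,w}|/L_N$. The window $W_{N,w}$ occurs with probability $|W_{N,w}|/L_N$, whence
\[
\mathbb P(h_{N+1}\ne h_N)\le\frac{2(4\ell_N^2+K_Nf_N^2)}{L_N^2}=\frac{2(6b_N^2-2b_N+1)}{(2b_N^2+1)^2}\le\frac{12b_N^2}{4b_N^4}=\frac3{b_N^2}.
\]
The special window and the many short ordinary windows both contribute order $b_N^{-2}$. Since $\sum_Nb_N^{-2}<\infty$, the Borel--Cantelli lemma shows that for almost every $(z',z)$ only finitely many of the increments \eqref{eq:increment} are nonzero. As $j$ ranges over a countable set, $h=\lim_Nh_N$ exists for all $j$ and $g'$ when $(z',z)$ lies in a set of full measure; put $h=0$ elsewhere. For almost every $(z',z)$ both $(z',z)$ and $(z'+1,z+1)$ lie in this set, and \eqref{eq:clock} follows from \eqref{eq:clockN}.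
\end{proof}

Let $2\le d\le\infty$. Index the copies of $X$ by $\nu\in\mathbb Z/d\mathbb Z$ if $d<\infty$ and by $\nu\in\mathbb N$ if $d=\infty$, and let copy $\nu$ read the time from copy $\nu+1$. Since $d\ge2$, we have $\nu+1\ne\nu$, so $(z_{\nu+1},z_\nu)$ is Haar distributed on $O\times O$ and \eqref{eq:clock} holds at it almost surely, for all $\nu$ at once. Define $V:X^d\to X^d$ by leaving all $z_\nu,g_\nu$ unchanged and replacing $\theta_{\nu,r,j}$ by
\[
\theta_{\nu,r,j}+\tfrac12(\varepsilon'_r-\varepsilon_r)\,h(z_{\nu+1},g_{\nu+1},z_\nu,j).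
\]
For fixed $(z_\nu,g_\nu)_\nu$ this is a translation of $\Theta^d$, so $V$ is invertible and measure preserving. We compare $VT_\varepsilon^{\times d}$ with $T_{\varepsilon'}^{\times d}V$ using \eqref{eq:onestep}. Both act on each $(z_\nu,g_\nu)$ by $Q$. Write $j'=j+\alpha(z_\nu)$ and $h'=h(z_{\nu+1},g_{\nu+1},z_\nu,j')$. By \eqref{eq:clock}, the coordinate $(\nu,r,j)$ of $VT_\varepsilon^{\times d}$ is almost everywhere
\[
\theta_{\nu,r,j'}+\varphi_{r,j}(z_\nu)+\tfrac12\varepsilon_r+\tfrac12(\varepsilon_r'-\varepsilon_r)(h'+1)
=\bigl[\theta_{\nu,r,j'}+\tfrac12(\varepsilon_r'-\varepsilon_r)h'\bigr]+\varphi_{r,j}(z_\nu)+\tfrac12\varepsilon'_r ,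
\]
and the right side is the coordinate $(\nu,r,j)$ of $T_{\varepsilon'}^{\times d}V$. Hence $T_\varepsilon^{\times d}\cong T_{\varepsilon'}^{\times d}$.

\begin{remark}\label{rem:diagonal}
On the diagonal $z'=z$ the clock does not exist, and this is why $d=1$ is excluded. There $\zeta=0$, and $\delta_N(o_{N,w})=0$ for every $w$, so the increment \eqref{eq:increment} is nonzero exactly when $c_N(z)\in[\ell_N,2\ell_N)$. These events are independent, and their probabilities $b_N/(2b_N^2+1)$ have a divergent sum, so infinitely many of them occur for almost every $z$.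
\end{remark}

\section{No member of the family is a factor of another}\label{sec:factors}

Remark~\ref{rem:diagonal} rules out one particular isomorphism; to prove part (iii) we have to rule out all factor maps. Let $T=T_\varepsilon$, $T'=T_{\varepsilon'}$, fix $r_0$ with $\varepsilon_{r_0}\ne\varepsilon'_{r_0}$, and suppose that $\Psi:X\to X$ is measurable and $\mu$-preserving, not necessarily invertible, with $\Psi T=T'\Psi$ almost everywhere. As $T$ and $T'$ are invertible and preserve null sets, $\Psi T^tx=T'^t\Psi x$ for all $t\in\mathbb Z$ and almost every $x$. We first use eigenfunctions and even times, which do not see $\varepsilon$, to determine the shape of $\Psi$, and then odd times to reach a contradiction.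

\subsection*{The odometer coordinate of $\Psi$}

\begin{lemma}\label{lem:base}
There is $z_0\in O$ such that the odometer coordinate of $\Psi(z,g,\theta)$ is $z+z_0$ almost everywhere.
\end{lemma}

\begin{proof}
The function $\psi_i(x)=e(s_i(z)/S_i)$ satisfies $\psi_i\circ T=e(1/S_i)\psi_i$ and $\psi_i\circ T'=e(1/S_i)\psi_i$. Hence $\psi_i\circ\Psi\circ T=\psi_i\circ T'\circ\Psi=e(1/S_i)\,\psi_i\circ\Psi$, so that $(\psi_i\circ\Psi)/\psi_i$ is $T$-invariant. Since $T$ is ergodic, this quotient is a constant, and it is an $S_i$th root of unity, say $e(t_i/S_i)$. So the odometer coordinate of $\Psi x$ is congruent to $z+t_i$ modulo $S_i$. Reducing the congruence for $i+1$ modulo $S_i$ gives $t_{i+1}\equiv t_i\pmod{S_i}$, and the $t_i$ define an element $z_0\in O$.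
\end{proof}

The points $x$ and $\Psi x$ have different charts. Put
\[
\lambda_N(z)=a_N(z+z_0)-a_N(z)\in[-A_N,A_N].
\]
This number depends only on $s_N(z)$. It is the index $j$ for which the coordinate $\theta_{r,j}$ of $x$ and the coordinate $\theta_{r,0}$ of $\Psi x$ have the same index in their $N$th charts, and are therefore rotated with the same frequency at stage $N$.

\subsection*{Coordinates go to coordinates}
Let $u=e(\theta_{r_0,0})\circ\Psi$, a function of modulus one on $X$. A priori it depends on all coordinates of $x$. At the times $2kS_N$ the pair $(z,g)$ hardly moves, and each circle coordinate rotates with its own frequency $1/p$; since $u$ rotates with a single such frequency, it can involve only one coordinate.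

\begin{lemma}\label{lem:shape}
There are measurable functions $\lambda:O\to\mathbb Z$ and $F:O\times\mathbb Z_2\to\mathbb C$ with $|F|=1$ such that
\begin{equation}\label{eq:shape}
u(z,g,\theta)=F(z,g)\,e(\theta_{r_0,\lambda(z)})\quad\text{almost everywhere},
\end{equation}
and such that for almost every $z$ we have $\lambda_M(z)=\lambda(z)$ for infinitely many $M$.
\end{lemma}

\begin{proof}
The characters of $\Theta$ are $\chi_m(\theta)=e(\sum m_{r,j}\theta_{r,j})$, where $m=(m_{r,j})$ runs over the countable set of finitely supported integer arrays, and they form an orthonormal basis of $L^2(\Theta)$. Expand $u=\sum_mu_m(z,g)\chi_m(\theta)$. By Parseval's identity $\sum_m|u_m(z,g)|^2=1$ for almost every $(z,g)$. Let $m_N(z)$ be the array with a single entry $1$ at the place $(r_0,\lambda_N(z))$. We shall show that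
\begin{equation}\label{eq:conc}
\int\bigl(1-|u_{m_N(z)}(z,g)|^2\bigr)\,d\mathbb P\longrightarrow0\qquad(N\to\infty).
\end{equation}

Let $N\ge r_0$. Call $z$ \emph{good} if $c_N(z),\dots,c_N(z)+q_N-1$ lie in one segment; by \eqref{eq:excluded} the bad $z$ have probability at most $1/(N+1)$. If $z$ is good and $0\le k<\Pi_N$, adding $2kS_N$ increases the digit $c_N$ by $2k<q_N$ inside its segment and changes no other digit. Since the time is even, Lemma~\ref{lem:moves}(b) gives
\begin{equation}\label{eq:even}
T^{2kS_N}(z,g,\theta)=\Bigl(z+2kS_N,\ g,\ \bigl(\theta_{r,j}+2k\kappa^{(N)}_{r,a_N(z)+j}\bigr)_{r,j}\Bigr),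
\end{equation}
and the same formula for $T'$. To filter out one frequency, define for $v\in L^2(\mu)$
\[
\mathcal A_Nv(x)=\frac1{\Pi_N}\sum_{k=0}^{\Pi_N-1}e\bigl(-2k\kappa^{(N)}_{r_0,a_N(z+z_0)}\bigr)\,v(T^{2kS_N}x).
\]
As an average of isometries, $\mathcal A_N$ has norm at most $1$.

\emph{The function $u$ passes the filter.} If $z+z_0$ is good, \eqref{eq:even} for $T'$ at the point $\Psi x$ gives $u(T^{2kS_N}x)=e(\theta_{r_0,0}(T'^{2kS_N}\Psi x))=e(2k\kappa^{(N)}_{r_0,a_N(z+z_0)})u(x)$, so $\mathcal A_Nu(x)=u(x)$. Elsewhere $|\mathcal A_Nu-u|\le2$. Hence $\|\mathcal A_Nu-u\|_2\le2/\sqrt{N+1}$.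

\emph{A single term.} Fix $m$. For good $z$, \eqref{eq:even} gives
\[
\mathcal A_N(u_m\chi_m)(x)=\chi_m(\theta)\,\frac1{\Pi_N}\sum_{k}u_m(z+2kS_N,g)\,e(2k\omega(z)),
\]
\[
\omega(z)=\sum_{r,j}m_{r,j}\kappa^{(N)}_{r,a_N(z)+j}-\kappa^{(N)}_{r_0,a_N(z+z_0)} .
\]
The translations $z\mapsto z+2kS_N$ change no digit of index $<N$, so by Lemma~\ref{lem:cont} replacing $u_m(z+2kS_N,g)$ by $u_m(z,g)$ costs $o(1)$ in $L^2$, uniformly in $k$. The number $\Pi_N\omega(z)$ is an integer, so the geometric sum $\Pi_N^{-1}\sum_ke(2k\omega(z))$ is $1$ if $2\omega(z)\in\mathbb Z$ and $0$ otherwise; as $\Pi_N$ is odd, $2\omega(z)\in\mathbb Z$ is equivalent to $\omega(z)\in\mathbb Z$.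

Let $N$ be so large that $r\le N$, $|j|\le N$ and $|m_{r,j}|\le N$ on the support of $m$. We claim that $\omega(z)\in\mathbb Z$ if and only if $m=m_N(z)$. If $m=m_N(z)$, then $\omega(z)=0$. Conversely, by \eqref{eq:inI} we can write $\omega(z)=\sum v_{r,n}/p^{(N)}_{r,n}$ over $r\le N$, $n\in I_N$, where $v_{r,n}=m_{r,n-a_N(z)}$ except that $1$ is subtracted at the place $(r_0,a_N(z+z_0))$. If $\omega(z)\in\mathbb Z$, multiply by $\Pi_N$ and reduce modulo one of the primes $p^{(N)}_{r,n}$: since the primes are distinct, only one term survives, and $p^{(N)}_{r,n}$ divides $v_{r,n}$. But $|v_{r,n}|\le N+1<p^{(N)}_{r,n}$, so $v=0$, which says $m=m_N(z)$. Since $|u_m|\le1$, the bad $z$ contribute at most $2/\sqrt{N+1}$, and we conclude that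
\[
\bigl\|\mathcal A_N(u_m\chi_m)-\mathbf 1[m=m_N(z)]\,u_m\chi_m\bigr\|_2\longrightarrow0 .
\]

\emph{Proof of \eqref{eq:conc}.} Let $\mathcal M$ be a finite set of arrays and $\tilde u=\sum_{m\in\mathcal M}u_m\chi_m$. By the two previous steps,
\[
\Bigl\|u-\sum_{m\in\mathcal M}\mathbf 1[m=m_N(z)]u_m\chi_m\Bigr\|_2\le\|u-\mathcal A_Nu\|_2+\|\mathcal A_N(u-\tilde u)\|_2+o(1)\le\|u-\tilde u\|_2+o(1).
\]
The sum on the left removes from the expansion of $u$ at most the term $m=m_N(z)$, so by Parseval's identity the square of the left side is at least the integral in \eqref{eq:conc}. As $\|u-\tilde u\|_2$ can be made arbitrarily small, \eqref{eq:conc} follows.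

The integrand in \eqref{eq:conc} is nonnegative, so along a subsequence $N_1<N_2<\cdots$ we have $|u_{m_{N_s}(z)}(z,g)|^2\to1$ almost everywhere. For almost every $z$ this holds for both values of $g$, together with $\sum_m|u_m(z,g)|^2=1$. At most one array $m$ has $|u_m(z,g)|^2>\frac12$, so $m_{N_s}(z)$, and with it $\lambda_{N_s}(z)$, is constant for large $s$. Let $\lambda(z)=\lim_s\lambda_{N_s}(z)$; it is measurable and does not involve $g$. The coefficient $F(z,g)$ of the array with a single $1$ at $(r_0,\lambda(z))$ has modulus $1$, so all other coefficients vanish. On the exceptional null set put $\lambda=0$ and $F=1$.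
\end{proof}

\subsection*{The translation $z_0$ preserves windows}
Lemma~\ref{lem:shape} controls $\lambda_M$ only along a subsequence. The gap $G_i-A_i=2i+1$ upgrades this to all large indices: a disagreement of windows at stage $i$ makes $|\lambda_{i+1}|$ large. Let $O_N$ be the set of $z$ such that $|\lambda(z)|\le2N$ and $\lambda_M(z)=\lambda(z)$ for infinitely many $M$. The sets $O_N$ increase to a set of full measure, so $\mathbb P(O_N)\to1$.

\begin{lemma}\label{lem:windows}
For $z\in O_N$ and all $i\ge N$ we have $\lambda_i(z)=\lambda(z)$ and $w_i(c_i(z+z_0))=w_i(c_i(z))$.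
\end{lemma}

\begin{proof}
Put $\Delta_i=w_i(c_i(z+z_0))-w_i(c_i(z))$, so that $\lambda_{i+1}=\lambda_i+G_i\Delta_i$. Let $M>N$ with $\lambda_M(z)=\lambda(z)$. Suppose $\Delta_i\ne0$ for some $i\in[N,M)$, and take the largest such $i$. Then $|\lambda(z)|=|\lambda_M|=|\lambda_{i+1}|\ge G_i-A_i=2i+1>2N$, a contradiction. So $\Delta_i=0$ and $\lambda_i=\lambda_M=\lambda(z)$ for $N\le i<M$, and $M$ can be taken arbitrarily large.
\end{proof}

\subsection*{Swapping the halves of the special windows}
We now need odd times $t$ at which $(z,g)$ returns close to itself and the shift $\alpha$ vanishes. The first game of Example~\ref{ex:game} shows where to find them: move a digit from one half of the special window to the other. The window is unchanged, the time needed is odd, and the flip of $\delta_i$ cancels the change of $g$.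

For $r_0\le N<M$ let $J=J_{N,M}:O\to O$ act on digits as follows: for each $i\in[N,M)$ with $c_i(z)<2\ell_i$, replace $c_i(z)$ by $c_i(z)+\ell_i$ if $c_i(z)<\ell_i$ and by $c_i(z)-\ell_i$ otherwise; leave all other digits unchanged. Each digit undergoes a permutation of its range, so $J$ preserves Haar measure. Let $\sigma(z)=\sigma_{N,M}(z)$ be the number of $i\in[N,M)$ with $c_i(z)<2\ell_i$. Then $Jz=z+t$ with the integer
\[
t=t(z)=\sum_{N\le i<M}\bigl(c_i(Jz)-c_i(z)\bigr)S_i\equiv\sigma(z)\pmod2,
\]
because each of the $\sigma(z)$ nonzero terms is $\pm\ell_iS_i$, which is odd.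

The move by $t$ has to be followed also at $\Psi x$, over the point $z+z_0$, where carries could spoil the pattern of digits. They do not.

\begin{lemma}\label{lem:carry}
If $z,Jz\in O_N$, then for all $i$ the digits $c_i(z+z_0)$ and $c_i(Jz+z_0)$ lie in one window, and $c_i(Jz+z_0)-c_i(z+z_0)=c_i(Jz)-c_i(z)$.
\end{lemma}

\begin{proof}
Let $\rho_i$ and $\rho_i'$ be the carries in the additions $z+z_0$ and $Jz+z_0$. The digits of $z$ and $Jz$ of index $<N$ coincide, so both statements hold for $i<N$, and $\rho_N=\rho_N'$. For $i\ge N$, Lemma~\ref{lem:windows} for $Jz$ and for $z$ gives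
\[
w_i(c_i(Jz+z_0))=w_i(c_i(Jz))=w_i(c_i(z))=w_i(c_i(z+z_0)),
\]
which is the first statement. For the second we show by induction that $\rho_i=\rho_i'$ for all $i\ge N$; by \eqref{eq:carry} this suffices. Assume $\rho_i=\rho'_i$. If $c_i(Jz)=c_i(z)$, the two additions agree at position $i$, and $\rho_{i+1}=\rho'_{i+1}$. Otherwise $c_i(Jz)-c_i(z)=\pm\ell_i$, and all four digits above lie in $W_{i,0}=[0,2\ell_i)$. Then $D=c_i(Jz+z_0)-c_i(z+z_0)$ satisfies $|D|<2\ell_i$, and $D=\pm\ell_i-L_i(\rho'_{i+1}-\rho_{i+1})$ by \eqref{eq:carry}. If the carries differed, then $|D|\ge L_i-\ell_i\ge2\ell_i$, because $L_i-3\ell_i=f_i(2b_i-1)(b_i-1)\ge0$. So $\rho_{i+1}=\rho'_{i+1}$.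
\end{proof}

\begin{lemma}\label{lem:sign}
For almost every $(z,g)$ with $z,Jz\in O_N$ we have $F(Jz,g)=(-1)^{\sigma(z)}F(z,g)$.
\end{lemma}

\begin{proof}
Let $x=(z,g,\theta)$ with $z,Jz\in O_N$, and $t=t(z)$. Since $t(z)$ is an integer, the set of $x$ for which \eqref{eq:shape} fails at $T^{t(z)}x$ is contained in a countable union of null sets; we assume that \eqref{eq:shape} holds at $x$ and at $T^tx$, and that $\Psi T^tx=T'^t\Psi x$. We compute $u(T^tx)$ in two ways.

First apply Lemma~\ref{lem:moves}(b) to $T$ at $x$; the map $J$ preserves windows. Each changed digit flips $\delta_i$, so $g$ changes by $t+\sigma(z)=0$, and $T^tx=(Jz,g,\theta')$ with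
\[
\theta'_{r_0,\lambda(z)}=\theta_{r_0,\lambda(z)}+\Sigma+\tfrac12\varepsilon_{r_0}t,\qquad\Sigma=\sum_{N\le i<M}\kappa^{(i)}_{r_0,a_i(z)+\lambda(z)}\bigl(c_i(Jz)-c_i(z)\bigr).
\]
Moreover $\lambda(Jz)=\lambda_N(Jz)=\lambda_N(z)=\lambda(z)$ by Lemma~\ref{lem:windows}, because $\lambda_N$ depends only on the digits of index $<N$. So \eqref{eq:shape} at $T^tx$ gives
\[
u(T^tx)=F(Jz,g)\,e\bigl(\theta_{r_0,\lambda(z)}+\Sigma+\tfrac12\varepsilon_{r_0}t\bigr).
\]

Next apply Lemma~\ref{lem:moves}(b) to $T'$ at $\Psi x$. Its odometer coordinate moves from $z+z_0$ to $z+z_0+t=Jz+z_0$, and by Lemma~\ref{lem:carry} the windows are preserved and the digits change by $c_i(Jz)-c_i(z)$. So the coordinate $\theta_{r_0,0}$ of $\Psi x$ increases by $\sum_{N\le i<M}\kappa^{(i)}_{r_0,a_i(z+z_0)}(c_i(Jz)-c_i(z))+\frac12\varepsilon'_{r_0}t$. For $i\ge N$ we have $a_i(z+z_0)=a_i(z)+\lambda_i(z)=a_i(z)+\lambda(z)$, so the sum equals $\Sigma$. With \eqref{eq:shape} at $x$,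
\[
u(T^tx)=u(x)\,e\bigl(\Sigma+\tfrac12\varepsilon'_{r_0}t\bigr)=F(z,g)\,e\bigl(\theta_{r_0,\lambda(z)}+\Sigma+\tfrac12\varepsilon'_{r_0}t\bigr).
\]
Comparing, $F(Jz,g)=e(\frac12(\varepsilon'_{r_0}-\varepsilon_{r_0})t)\,F(z,g)$, and the factor is $(-1)^t=(-1)^{\sigma(z)}$ because $\varepsilon_{r_0}\ne\varepsilon'_{r_0}$. This is the only place where that hypothesis is used.
\end{proof}

\subsection*{The contradiction}
Lemma~\ref{lem:sign} says that $F$ changes sign under moves that affect only digits of large index, which a measurable function cannot do on a set of substantial measure. The events $\{c_i<2\ell_i\}$ are independent with probabilities $\pi_i=2b_i/(2b_i^2+1)$. Here $\pi_i<\frac12$ since $b_i\ge3$, and $\pi_i\ge2/(3b_i)$, so $\sum\pi_i=\infty$. By independence the expectation of $(-1)^{\sigma_{N,M}}$ is $\prod_{N\le i<M}(1-2\pi_i)$, and therefore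
\[
\mathbb P(\sigma_{N,M}\text{ is odd})=\tfrac12\Bigl(1-\prod_{N\le i<M}(1-2\pi_i)\Bigr)\longrightarrow\tfrac12\qquad(M\to\infty).
\]
For each $N\ge r_0$ choose $M=M(N)$ with $\mathbb P(\sigma_{N,M}\text{ is odd})\ge\frac14$. Since $J_{N,M}$ preserves measure, the set where $z\notin O_N$ or $J_{N,M}z\notin O_N$ has probability at most $2\,\mathbb P(O\setminus O_N)$. Outside it, $|F(J_{N,M}z,g)-F(z,g)|=2$ when $\sigma_{N,M}(z)$ is odd, by Lemma~\ref{lem:sign}. Hence
\[
\int|F(J_{N,M}z,g)-F(z,g)|^2\,d\mathbb P\ \ge\ 4\bigl(\tfrac14-2\,\mathbb P(O\setminus O_N)\bigr)\longrightarrow1\qquad(N\to\infty).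
\]
On the other hand $J_{N,M}$ changes no digit of index $<N$, so the left side tends to $0$ by Lemma~\ref{lem:cont}. This contradiction shows that $\Psi$ does not exist, which proves part (iii) and completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:fail}
Part (iii) fails as soon as $Q$ has a clock $h(z,g)$, for then adding $\frac12(\varepsilon'_r-\varepsilon_r)h(z,g)$ to every $\theta_{r,j}$ conjugates $T_\varepsilon$ to $T_{\varepsilon'}$, by \eqref{eq:onestep}. Two choices of parameters are needed to prevent this. If some $S_i$ were even, $s_i(z)\bmod2$ would be a clock. If the $b_i$ grew so fast that $\sum1/b_i<\infty$, then by the Borel--Cantelli lemma $\delta_i(c_i(z))=0$ for all large $i$, the limit $E(z)=\lim_NE_N(z)$ would exist almost everywhere, and $g-E(z)$ would be a clock.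
\end{remark}

\begin{thebibliography}{1}

\bibitem{rankone}
\emph{Measure-Preserving Rank One Transformations},
\texttt{http://new.math.msu.su/tffa/persons/ryzhikov/rank-1.pdf}

\end{thebibliography}
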